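# Two groups tied by an involution: hardness of the Tutte polynomial over $F_p$

Throughout, $p>3$ is a fixed prime and $F_p=\mathbb Z/p\mathbb Z$. Graphs may have loops and multiple edges. For a graph $G=(V,E)$ and $A\subseteq E$, let $k(A)$ be the number of connected components of $(V,A)$ and $r(A)=|V|-k(A)$. The Tutte polynomial is
$$T(G;x,y)=\sum_{A\subseteq E}(x-1)^{r(E)-r(A)}(y-1)^{|A|-r(A)} .$$

## 1. Two-terminal networks and their two multiplicative coordinates

Fix a point $(x_0,y_0)\in F_p^2$ with $q=(x_0-1)(y_0-1)\neq 0$, and put $v_0=y_0-1\ne 0$. For edge weights $v_e\in F_p$ let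
$$Z(G;v)=\sum_{A\subseteq E}q^{k(A)}\prod_{e\in A}v_e .$$
When all weights equal $v_0$, substitute $r(E)-r(A)=k(A)-k(E)$ and $|A|-r(A)=|A|-|V|+k(A)$ in the definition of $T$. This gives
$$T(G;x_0,y_0)=(x_0-1)^{-k(E)}(y_0-1)^{-|V|}Z(G;v_0). \tag{1}$$
So evaluating $T$ at $(x_0,y_0)$ is the same, up to a known nonzero factor, as evaluating $Z(G;v_0)$.

**Definition 1 (network).** A *network* is a graph $\Gamma$ with two terminals $s\ne t$, all of whose edges have weight $v_0$. Its *pair* is $(c,d)$, where
$$c=\sum_{A:\ s\sim t}q^{k(A)-1}v_0^{|A|},\qquad d=\sum_{A:\ s\not\sim t}q^{k(A)-2}v_0^{|A|},$$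
and $s\sim t$ means that $s,t$ lie in the same component of $A$.

A single edge has $c=v_0$ (from $A=\{e\}$, $k=1$) and $d=1$ (from $A=\emptyset$, $k=2$).

**Replacing an edge.** Let $e$ be an edge of a weighted graph $G$, and glue $\Gamma$ in place of $e$, with $s,t$ at the ends of $e$. Let $B\subseteq E(G)\setminus e$ and $A\subseteq E(\Gamma)$. If $s\sim t$ in $A$, then $B\cup A$ has $k_{G/e}(B)+k(A)-1$ components. If $s\not\sim t$, it has $k_{G-e}(B)+k(A)-2$. Hence
$$Z(G\text{ with }\Gamma\text{ in place of }e)=d\,Z(G-e)+c\,Z(G/e). \tag{2}$$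
An ordinary edge of weight $w$ satisfies $Z(G)=Z(G-e)+w\,Z(G/e)$. So if $d\neq0$, the network acts, up to the factor $d$, as a single edge of weight $c/d$.

**Parallel connection.** Let $A=A_1\cup A_2$, with $k_i=k(A_i)$. If neither part connects $s,t$, then $k(A)-2=(k_1-2)+(k_2-2)$. If exactly one does, say part 1, then $k(A)-1=k_1+k_2-3=(k_1-1)+(k_2-2)$. If both do, then $k(A)-1=(k_1-1)+(k_2-1)$. Hence $d=d_1d_2$ and $c=c_1c_2+c_1d_2+d_1c_2$, so that
$$d=d_1d_2,\qquad c+d=(c_1+d_1)(c_2+d_2). \tag{3}$$

**Series connection.** Now $k(A)=k_1+k_2-1$ always. If both parts connect their terminals, then $k(A)-1=(k_1-1)+(k_2-1)$. If exactly one does, say part 1, then $k(A)-2=(k_1-1)+(k_2-2)$. If neither does, then $k(A)-2=1+(k_1-2)+(k_2-2)$. Hence $c=c_1c_2$ and $d=c_1d_2+d_1c_2+q\,d_1d_2$, so that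
$$c=c_1c_2,\qquad c+qd=(c_1+qd_1)(c_2+qd_2). \tag{4}$$

So one ratio is multiplicative under parallel connection, and another under series connection.

**Definition 2 (coordinates).** Let $\mathbb P^1=F_p\cup\{\infty\}$. For a network with $(c,d)\ne(0,0)$ put
$$y(\Gamma)=\frac{c+d}{d},\qquad x(\Gamma)=\frac{c+qd}{c}\qquad\text{in }\mathbb P^1 .$$
Numerator and denominator never vanish together. The value is $\infty$ when the denominator is $0$.

Since $y(\Gamma)-1=c/d$ and $x(\Gamma)-1=qd/c$, we have $x(\Gamma)=\sigma(y(\Gamma))$, where $\sigma:\mathbb P^1\to\mathbb P^1$ is the involution given by $(\sigma(y)-1)(y-1)=q$. Explicitly, $\sigma(y)=1+q/(y-1)$ for $y\in F_p\setminus\{1\}$, and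
$$\sigma(1)=\infty,\quad \sigma(\infty)=1,\quad \sigma(0)=1-q,\quad \sigma(1-q)=0. \tag{5}$$
A single edge has $y=1+v_0=y_0$ and $x=1+q/v_0=x_0$.

**Definition 3.** Let $S\subseteq\mathbb P^1$ be the set of all $y(\Gamma)$, where $\Gamma$ is built from single edges by series and parallel connections and has $(c,d)\neq(0,0)$. Put
$$X=\sigma(S),\qquad H=S\setminus\{0,\infty\},\qquad K=X\setminus\{0,\infty\}.$$

**Lemma 1.** $H$ and $K$ are closed under multiplication. Hence each of them, if nonempty, is a subgroup of the cyclic group $F_p^*$.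

*Proof.* If $y(\Gamma_1),y(\Gamma_2)\in F_p^*$, then $d_1d_2\ne0$, and by (3) the parallel connection has $d\ne0$ and $y=y(\Gamma_1)y(\Gamma_2)$. If $x(\Gamma_1),x(\Gamma_2)\in F_p^*$, then $c_1c_2\neq0$, and by (4) the series connection has $c\neq0$ and $x=x(\Gamma_1)x(\Gamma_2)$. A nonempty subset of a finite group that is closed under multiplication is a subgroup. $\square$

*Example 1.* Take $p=7$ and $(x_0,y_0)=(2,6)$, so $q=1\cdot5=5$ and $v_0=5$. A single edge has $(c,d)=(5,1)$. The path of two edges has $c=25=4$ and $c+5d=(5+5)^2=100=2$. So $5d=-2=5$, $d=1$, $y=5$ and $x=2/4=4$, which is indeed $2^2$. Two such paths in parallel form a 4-cycle with opposite terminals, with $d=1$, $c+d=25=4$, $c=3$. So $y=4$ and $x=(3+5)/3=1/3=5$. Five of these 4-cycles in series have $c=3^5=5$ and $c+5d=8^5=1$. So $5d=-4=3$, $d=3/5=2$ and $y=(5+2)/2=0$. This last network acts as an edge of weight $c/d=5/2=-1$, with factor $d=2$.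

This is what the construction is for. Recall that the chromatic polynomial, which counts proper colorings with $\lambda$ colors, is
$$P(G;\lambda)=\sum_{A\subseteq E}(-1)^{|A|}\lambda^{k(A)} . \tag{6}$$
So $Z(G;-1)$ is $P(G;q)$ modulo $p$. In Example 1, replace every edge of $G$ by the five 4-cycles. The resulting graph $G'$ has $Z(G';v_0)=2^{|E|}P(G;5)$ in $F_7$. Whoever can evaluate $T$ at $(2,6)$ over $F_7$ can count proper 5-colorings modulo 7. In general, if $0\in S$, then evaluation at $(x_0,y_0)$ is at least as hard as counting $q$-colorings modulo $p$. The question becomes: for which points can $S$ fail to contain $0$? The answer is a statement about two subgroups $H,K$ of a cyclic group that are carried into each other, almost, by the map $\sigma$.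

## 2. Evaluations in $F_p$: the listed points and the theorem

*Evaluating the Tutte polynomial in $F_p$* at a fixed point $(x,y)\in F_p\times F_p$ is the problem that takes a graph $G$ as input and asks for $T(G;x,y)\in F_p$, with coefficients reduced modulo $p$. The following is known (Theorem 2.3.2 of "Graph polynomials and the discrete Fourier transform"): for prime $p>3$ the evaluation is computable in polynomial time at

- (i) every point of the hyperbola $(x-1)(y-1)=1$;
- (ii) the points $(1,1)$, $(-1,-1)$, $(0,-1)$, $(-1,0)$;
- (iii) the points $(i,-i)$ with $i\in F_p$, $i^2=-1$, if such $i$ exist;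
- (iv) the points $(j,j^2)$ with $j\in F_p$ a primitive cube root of unity, if such $j$ exist.

Call these points *listed*. Conjecture 2.3.6 of the same work says that, provided $\mathcal{RP}\ne\mathcal{NP}$, no evaluation at an unlisted point is computable by a randomized polynomial-time algorithm.

The terms are as follows. A *randomized polynomial-time algorithm* for a function outputs, on every input, the correct value with probability at least $2/3$. Any constant greater than $1/2$ gives the same notion, by repeating and taking a majority vote. A zero-error algorithm with polynomial expected time is included: stop it after three times the bound on its expected time, and by Markov's inequality it has answered with probability at least $2/3$. A language is in $\mathcal{RP}$ if some polynomial-time randomized procedure never accepts an input outside the language and accepts every input in it with probability at least $1/2$. A CNF is a conjunction of clauses, each a disjunction of literals. Its satisfying assignments are its *models*, and $\#\varphi$ is the number of models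 of $\varphi$.

**Definition 4.** A point $(x,y)\in F_p^2$ is *$p$-hard* if there is a deterministic polynomial-time map $\varphi\mapsto(G,\kappa)$, with $\kappa\in F_p^*$, such that $T(G;x,y)=\kappa\cdot\#\varphi$ in $F_p$ for every CNF $\varphi$.

**Theorem 1.** Let $p>3$ be prime. Every point of $F_p\times F_p$ not listed in (i)–(iv) is $p$-hard. Consequently, if $\mathcal{RP}\ne\mathcal{NP}$, no evaluation at an unlisted point is computable by a randomized polynomial-time algorithm; that is, Conjecture 2.3.6 holds.

**The case $p=5$ by hand.** The hyperbola $q=1$ has the four points $(2,2),(3,4),(4,3),(0,0)$. The points in (ii) are $(1,1),(4,4),(0,4),(4,0)$. Since $2^2=3^2=-1$, item (iii) gives $(2,3)$ and $(3,2)$. There is no primitive cube root of unity, because $3\nmid 4$. So 10 of the 25 points are listed. Sort the other 15 by $q=(x-1)(y-1)$: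

- $q=0$: the four points $(1,y)$ with $y\ne1$, and the four points $(x,1)$ with $x\neq1$;
- $q=2$: the four points are $(2,3),(3,2),(4,0),(0,4)$, all listed;
- $q=3$: $(2,4),(4,2),(3,0),(0,3)$, all unlisted;
- $q=4$: $(2,0),(0,2),(3,3)$ are unlisted, and $(4,4)$ is listed.

Look at $(3,3)$, where $q=4$ and $v_0=2$. By (5), $y=0$ corresponds to $x=1-q=2$, and $x_0^3=27=2$. So the path of three edges should have $y=0$. Indeed $c=8=3$ and $c+4d=(2+4)^3=1$, so $4d=3$, $d=2$ and $c+d=0$. Replacing each edge of $G$ by a path of three edges turns the evaluation at $(3,3)$ into $2^{|E|}P(G;4)$ modulo 5.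

The number $q$ organizes the general proof too: $q\notin\{0,1,2\}$ is Section 6, $q=2$ is Section 7, and $q=0$ is split between Sections 4 and 8.

## 3. Counting models modulo $p$ and the class $\mathcal{RP}$

The next lemma explains why $p$-hardness is the right notion. It also shows that the second sentence of Theorem 1 follows from the first.

**Lemma 2.** If some $p$-hard point has a randomized polynomial-time evaluation algorithm, then $\mathcal{RP}=\mathcal{NP}$.

*Proof.* **Step 1: an algorithm for $\#\varphi$ modulo $p$.** Compute $(G,\kappa)$, run the evaluation algorithm on $G$, and divide by $\kappa$. By majority vote over polynomially many runs the error becomes exponentially small.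

**Step 2: isolating one model (Valiant–Vazirani).** The purpose is to make a nonzero number of models visible modulo $p$. Let $\varphi$ have $n\ge1$ variables and set of models $M\subseteq F_2^n$. Choose $k\in\{2,\dots,n+1\}$ uniformly and an affine map $h(x)=Nx+b$ from $F_2^n$ to $F_2^k$ with $N,b$ uniformly random. For each $x$ the value $h(x)$ is uniform, and for $x\neq x'$ the pair $(h(x),h(x'))$ is uniform on $F_2^k\times F_2^k$: the difference $N(x-x')$ is uniform, and $b$ is independent of $N$. Let $\psi$ be a CNF for $\varphi\wedge h(x)=0$. Each coordinate of $h(x)=0$ is a parity equation $x_{i_1}\oplus\dots\oplus x_{i_r}=\beta$. It is written with new variables $z_0,\dots,z_r$, unit clauses fixing $z_0=0$ and $z_r=\beta$, and clauses expressing $z_l\leftrightarrow z_{l-1}\oplus x_{i_l}$. The new variables are determined by $x$, so $\#\psi=|M\cap h^{-1}(0)|$.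

If $M=\emptyset$, then $\#\psi=0$. If $M\neq\emptyset$, then $1\le|M|\le2^n$. So some $k\in\{2,\dots,n+1\}$ satisfies $2^{k-2}\le|M|\le2^{k-1}$, and it is chosen with probability $1/n$. For this $k$, the probability that exactly one element of $M$ is sent to $0$ is at least
$$\sum_{x\in M}\Bigl(\Pr[h(x)=0]-\sum_{x'\in M,\,x'\ne x}\Pr[h(x)=h(x')=0]\Bigr)=|M|2^{-k}\bigl(1-(|M|-1)2^{-k}\bigr)\ge\frac14\cdot\frac12 .$$
So $\#\psi=1$ with probability at least $1/(8n)$.

**Step 3: deciding and then verifying.** Repeat Step 2 polynomially often, compute each $\#\psi$ modulo $p$ by Step 1, and answer "satisfiable" if some value is nonzero. With $8ns$ repetitions a satisfiable formula produces no $\psi$ with $\#\psi=1$ with probability at most $(1-\frac1{8n})^{8ns}\le e^{-s}$. Together with the exponentially small error of Step 1, the test for satisfiability has error at most $1/(4n)$ for a suitable polynomially bounded $s$. The same can be arranged for every formula obtained by fixing some of the $n$ variables (if no variable is left, the test is direct evaluation). Now fix the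 variables one at a time, choosing the value $0$ if the test says that the restricted formula is satisfiable and $1$ otherwise. Accept only if the final assignment satisfies $\varphi$. Unsatisfiable formulas are never accepted. A satisfiable formula is accepted whenever all $n$ tests are right, which has probability at least $3/4$. So SAT is in $\mathcal{RP}$, hence $\mathcal{NP}\subseteq\mathcal{RP}$. The reverse inclusion holds since the random bits of an accepting run are a certificate. $\square$

## 4. From formulas to colorings: the points $(1-q,0)$ and $(1,y)$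

We now produce the first $p$-hard points. Working modulo $p$ makes the first step short.

**Lemma 3.** From a CNF $\varphi$ one can construct in polynomial time a 2-CNF $\psi$, each clause consisting of two literals on distinct variables, with $\#\psi\equiv\#\varphi\pmod p$.

*Proof.* For each clause $C_j$ add variables $s_{j,1},\dots,s_{j,p-1}$ and write $t_j=s_{j,p-1}$. The clauses of $\psi$ are $(\neg t_j\vee\neg\ell)$ for each literal $\ell$ of $C_j$, and $(\neg s_{j,i}\vee s_{j,i+1})$ for $1\le i\le p-2$. The latter say $s_{j,1}\le s_{j,2}\le\dots\le s_{j,p-1}=t_j$. Fix the original variables. If $t_j=0$, all $s_{j,i}$ are $0$: one way. The value $t_j=1$ is allowed exactly when all literals of $C_j$ are false. Then the increasing $0$–$1$ sequence $s_{j,1}\le\dots\le s_{j,p-2}$ can be chosen in $p-1$ ways. So $C_j$ contributes the factor $1$ if it is true and $1+(p-1)=p\equiv0$ if it is false. The factors of different clauses multiply. $\square$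

So from now on it suffices to reduce from 2-CNFs $\psi$ as in Lemma 3.

**Lemma 4.** From such $\psi$, with $m$ clauses, one constructs in polynomial time a simple graph $G$ with $P(G;3)=6\cdot2^m\,\#\psi$.

*Proof.* Take a triangle on vertices $T,F,B$. For each variable $v$ take adjacent vertices $v,\bar v$, both adjacent to $B$. For each clause $\ell_1\vee\ell_2$ take a triangle $u_1u_2u_3$ with $u_1$ adjacent to $\ell_1$, $u_2$ to $\ell_2$, $u_3$ to $F$. The triangle $TFB$ has 6 proper 3-colorings. Fix one and name the colors $T,F,B$ after the vertices. Then $v,\bar v$ get the colors $T,F$ in one of the two orders, so colorings of the literal vertices are truth assignments. A clause triangle uses each color exactly once.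

If $\ell_1,\ell_2$ both have color $F$, no $u_i$ may have color $F$, so there is no extension. Otherwise, among the colors of $\ell_1,\ell_2,F$, one color $\mathsf X$ occurs twice and another color $\mathsf Y$ once, with $\{\mathsf X,\mathsf Y\}=\{T,F\}$. Color $\mathsf X$ is forbidden at two of the $u_i$, so it goes to the $u_i$ attached to the vertex of color $\mathsf Y$, where it is allowed. The other two $u$'s, attached to vertices of color $\mathsf X$, get $\mathsf Y$ and $B$ in either order. So there are exactly 2 extensions. $\square$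

**Lemma 5.** The points $(1-q,0)$ with $q\in F_p\setminus\{0,1,2\}$, and the points $(1,y)$ with $y\neq1$, are $p$-hard.

*Proof.* Let $G$ be the graph of Lemma 4. Note that $6\cdot2^m\not\equiv0$. The tool is the join $G+K_m$, in which every vertex of $G$ is adjacent to every vertex of $K_m$. A proper $\lambda$-coloring of it uses $m$ distinct colors on $K_m$, and the remaining $\lambda-m$ colors on $G$. So
$$P(G+K_m;\lambda)=\lambda(\lambda-1)\cdots(\lambda-m+1)\,P(G;\lambda-m) \tag{7}$$
for all integers $\lambda\ge m$, hence as polynomials.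

**Step 1: the points $(1-q,0)$.** Represent $q$ by an integer with $3\le q\le p-1$ and let $H=G+K_{q-3}$. By (7), $P(H;q)=q(q-1)\cdots4\cdot P(G;3)$, and $q(q-1)\cdots4\not\equiv0$. On the other hand,
$$T(H;1-q,0)=\sum_A(-q)^{k(A)-k(E)}(-1)^{|A|-r(A)}=(-1)^{r(E)}q^{-k(E)}\sum_A(-1)^{|A|}q^{k(A)},$$
because $r(E)-r(A)+|A|-r(A)\equiv r(E)+|A|$ modulo 2. So $T(H;1-q,0)=(-1)^{r(E)}q^{-k(E)}P(H;q)$ in $F_p$ is a known nonzero multiple of $\#\psi$.

**Step 2: the points $(1,y)$; stretching.** Let $v=y-1\ne0$. At $x=1$ only the sets $A$ with $r(A)=r(E)$ contribute to $T$. So for connected $H$,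
$$C(H;v):=\sum_{A\text{ connected spanning}}v^{|A|}=v^{|V|-1}T(H;1,y).$$
Let $H^{(k)}$ arise by replacing every edge of $H$ by a path of $k$ edges, $1\le k\le p-1$. In a connected spanning subgraph of $H^{(k)}$ each path is complete (weight $v^k$) or misses exactly one edge ($k$ choices, each of weight $v^{k-1}$). The complete paths must form a connected spanning subgraph of $H$. Hence $C(H^{(k)};v)=(kv^{k-1})^{|E|}C(H;v/k)$. Choose $k\equiv-v$; then $v/k=-1$.

**Step 3: reading off the value.** By (6), $C(H;-1)$ is the coefficient of $\lambda$ in $P(H;\lambda)$. Let $H=G+K_{p-3}$, which is connected. By (7), $P(H;\lambda)=\lambda(\lambda-1)\cdots(\lambda-(p-4))\,P(G;\lambda-(p-3))$, so this coefficient is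
$$(-1)^{p-4}(p-4)!\;P(G;-(p-3))\equiv(-1)^{p-4}(p-4)!\;P(G;3)\pmod p .$$
So $T(H^{(k)};1,y)$ is a known nonzero multiple of $\#\psi$. $\square$

## 5. How far the powers of one coordinate reach

Let $q\notin\{0,1,2\}$. In view of Lemma 5 we want a network with $y(\Gamma)=0$, equivalently $x(\Gamma)=1-q$. The first thing to try is to use powers of a single coordinate.

If $x_0$ generates $F_p^*$, this works at once. A path of $k$ edges has $x=x_0^k$ by (4), and $1-q\ne0$, so some $k$ gives $x=1-q$. It was enough for $(3,3)$ over $F_5$. If $y_0$ generates $F_p^*$, then $k$ parallel edges have $y=y_0^k$ by (3), so $F_p^*\subseteq S$. A generator $g$ and its inverse are distinct, because $g$ has order $p-1\ge4$, so we may choose a generator $g\ne1-q$. Then $\sigma(g)\notin\{0,\infty\}$ by (5), so $\sigma(g)\in F_p^*\subseteq S$ and $g\in X$. Hence $K=F_p^*\ni1-q$.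

The approach stops when neither coordinate generates $F_p^*$. For $(2,6)$ over $F_7$, the powers of $y_0=6$ are $6,1$ and the powers of $x_0=2$ are $2,4,1$. The target $x=1-q=3$ is not among them. In Example 1 we escaped by alternating: stretch to $x=4$, which has $y=\sigma(4)=5$, take powers of that, go back. But alternation can get stuck.

*Example 2.* At $(-1,-1)$ we have $q=4$, and $\sigma$ fixes $-1$ and exchanges $1$ and $\infty$. Here $S\subseteq\{1,-1,\infty\}$. This follows by induction on the construction. A connection with a part of pair $(0,0)$ again has pair $(0,0)$, because the formulas for $c,d$ are bilinear; so only parts with pair $\neq(0,0)$ matter. If two networks with $y\in\{1,-1\}$ are put in parallel, $y$ is a product of $\pm1$. If one has $y=\infty$, say $d_1=0$ and $c_1\ne0$, then (3) gives $d=0$ and $c+d=c_1(c_2+d_2)\neq0$, because $y(\Gamma_2)\ne0$. So $y=\infty$. The same argument applies to series connections with $x\in\{\infty,-1,1\}$ and (4): if $c_1=0$, then $d_1\neq 0$, $c=0$ and $c+qd=qd_1(c_2+qd_2)\ne0$, because $x(\Gamma_2)\neq0$. So the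 value $y=0$ is never reached, with $H=K=\{\pm1\}$.

At $(j,j^2)$ we have $q=(j-1)(j^2-1)=2-j-j^2=3$, and $\sigma$ exchanges $j$ and $j^2$. The same induction gives $S\subseteq\{1,j,j^2,\infty\}$. Both points are listed. What has to be proved is that for $q\notin\{0,1,2\}$ getting stuck happens *only* at listed points.

## 6. When $\sigma$ carries one subgroup onto another

Being stuck means $0\notin S$. Then $\sigma$ maps $H\setminus\{1\}$ onto $K\setminus\{1\}$, up to one extra point. Subgroups of $F_p^*$ are root sets of explicit polynomials, and $\sigma$ is a fractional linear map. So this is an identity between two polynomials, and its first few coefficients determine everything.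

Write $\alpha=|H|$, $\beta=|K|$. For $n\mid p-1$ put
$$f_n(u)=\frac{(1+u)^n-1}{u}=\sum_{k=1}^n\binom nku^{k-1}. \tag{8}$$
The cyclic group $F_p^*$ has exactly one subgroup of order $n$, namely the set of roots of $z^n-1$. So $f_n$ is monic of degree $n-1$ and its roots are the $n-1$ distinct elements $\eta-1$, where $\eta\neq1$ runs through that subgroup. When $H$ is a nontrivial group, put
$$g(u)=u^{\alpha-1}f_\alpha(q/u)=\sum_{k=1}^{\alpha}\binom \alpha kq^{k-1}u^{\alpha-k}. \tag{9}$$
It has degree $\alpha-1$ and leading coefficient $\alpha$, which is nonzero in $F_p$ since $\alpha\mid p-1$. Its roots are the $\alpha-1$ distinct elements $q/(\eta-1)=\sigma(\eta)-1$ with $\eta\in H\setminus\{1\}$.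

**Lemma 6.** If $H,K$ are both nontrivial groups and $0\notin S$, then $q=2\alpha/(\alpha-1)$ in $F_p$. Moreover either $q=1$, or $q=4$ and $H=\{\pm1\}$, or $q=3$ and $H=\{1,j,j^2\}$ with $j$ a primitive cube root of unity.

*Proof.* Note that $2\le\alpha\le p-1$, so $\alpha$ and $\alpha-1$ are nonzero in $F_p$.

**Step 1: what $\sigma$ does.** Since $1\in K\subseteq X$, we have $\infty=\sigma(1)\in S$, so $S=H\cup\{\infty\}$. Since $1\in H$, we have $\infty=\sigma(1)\in X$. The map $\sigma:S\to X$ is a bijection that sends $1$ to $\infty$ and $\infty$ to $1$. So it maps $H\setminus\{1\}$ bijectively onto $X\setminus\{1,\infty\}$. This set is $K\setminus\{1\}$ if $0\notin X$, and $(K\setminus\{1\})\cup\{0\}$ if $0\in X$.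

**Step 2: the case $0\notin X$.** Here $|K|=|H|$, so $K=H$. By Step 1 the roots of $g$ are the elements $\xi-1$ with $\xi\in H\setminus\{1\}$, which are the roots of $f_\alpha$. Comparing leading coefficients, $g=\alpha f_\alpha$. The coefficient of $u^{\alpha-2}$ in $g$ is $\binom\alpha2q$, and in $f_\alpha$ it is $\binom{\alpha}{\alpha-1}=\alpha$. So
$$\binom\alpha2q=\alpha^2,\qquad\text{i.e.}\qquad q=\frac{2\alpha}{\alpha-1}. \tag{10}$$
If $\alpha=2$, then $q=4$ and $H=\{\pm1\}$. If $\alpha\ge3$, compare coefficients of $u^{\alpha-3}$: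
$$\binom\alpha3q^2=\alpha\binom{\alpha}{2}. \tag{11}$$
Substitute (10): $\frac{\alpha(\alpha-1)(\alpha-2)}6\cdot\frac{4\alpha^2}{(\alpha-1)^2}=\frac{\alpha^2(\alpha-1)}2$. Multiplying by $6(\alpha-1)/\alpha^2$ gives $4\alpha(\alpha-2)=3(\alpha-1)^2$, that is, $\alpha^2-2\alpha-3=(\alpha-3)(\alpha+1)=0$ in $F_p$. So $\alpha=3$ or $\alpha=p-1$. In the first case $q=6/2=3$ and $H$ is the group of cube roots of unity. In the second, $q=2(-1)/(-2)=1$.

**Step 3: the case $0\in X$.** Counting in Step 1 gives $\alpha-1=(\beta-1)+1$, so $\beta=\alpha-1$. As $\beta\ge2$, we have $\alpha\ge3$. The roots of $g$ are $-1$ and the $\xi-1$ with $\xi\in K\setminus\{1\}$, so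
$$g(u)=\alpha(u+1)f_{\alpha-1}(u)=\alpha\,\frac{(1+u)^\alpha-(1+u)}{u}=\alpha\Bigl(\sum_{k=1}^\alpha\binom\alpha ku^{k-1}-1\Bigr).$$
So $g$ and $\alpha f_\alpha$ differ only in the constant term. Since $\alpha-2\ge1$, the coefficient of $u^{\alpha-2}$ again gives (10). If $\alpha\ge4$, then $\alpha-3\ge1$, and the coefficient of $u^{\alpha-3}$ gives (11). So, as in Step 2, $\alpha\in\{3,p-1\}$; hence $\alpha=p-1$ and $q=1$. If $\alpha=3$, then $q=3$ by (10), and the constant terms give $q^2=3(3-1)$, i.e. $9=6$ in $F_p$, impossible for $p>3$. $\square$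

**Proposition 7.** If $q=(x_0-1)(y_0-1)\notin\{0,1,2\}$ and $(x_0,y_0)$ is not listed, then $(x_0,y_0)$ is $p$-hard.

*Proof.* **Step 1: if $0\in S$, we are done.** Pick $\Gamma$ with $y(\Gamma)=0$. Then $d\ne0$ and $c/d=-1$. The point and $p$ are fixed, so $\Gamma$ is a fixed graph. Replace every edge of a graph $G$ by $\Gamma$ to get $G[\Gamma]$. By (2), applied edge by edge, $Z(G[\Gamma];v_0)=d^{|E|}Z(G;-1)$. By (1), applied at $(x_0,y_0)$ to $G[\Gamma]$ and at $(1-q,0)$ to $G$ (same $q$, weight $-1$), $T(G;1-q,0)$ is a known nonzero multiple of $T(G[\Gamma];x_0,y_0)$. Since $(1-q,0)$ is $p$-hard by Lemma 5, so is $(x_0,y_0)$.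

**Step 2: if $0\notin S$, both groups are nontrivial.** Suppose $0\notin S$. Then $y_0\ne0$, since $y_0\in S$. As $q\neq0$, $x_0\ne1$ and $y_0\ne1$. So $y_0\in H\setminus\{1\}$. If $x_0\ne0$, then $x_0\in K\setminus\{1\}$. If $x_0=0$, then $y_0-1=-q$, so $y_0=1-q\notin\{0,1,-1\}$, because $q\notin\{1,0,2\}$. Thus $y_0^2\in H$, $y_0^2\ne1$ and $y_0^2\neq y_0=1-q$. By (5), $\sigma(y_0^2)\neq\infty$ and $\sigma(y_0^2)\ne0$; also $\sigma(y_0^2)\ne1$, as $y_0^2\ne\infty$. So $\sigma(y_0^2)\in K\setminus\{1\}$.

**Step 3: only listed points remain.** Lemma 6 applies, and $q\ne1$. If $q=4$ and $H=\{\pm1\}$, then $y_0=-1$ and $x_0=1+4/(-2)=-1$: listed. If $q=3$ and $y_0$ is a primitive cube root of unity, then $(y_0-1)(y_0^2-1)=2-y_0-y_0^2=3$, so $x_0=y_0^2$. With $j=y_0^2$ we have $j^2=y_0^4=y_0$ and $(x_0,y_0)=(j,j^2)$: listed. Both contradict the hypothesis. $\square$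

## 7. The hyperbola $(x-1)(y-1)=2$

For $q=2$ reaching $y=0$ is no longer enough: it leads to the point $(1-q,0)=(-1,0)$, which is listed. The target is now to realize *every* $y\in F_p$. This is what happens in small cases.

*Example 3.* Take $p=7$ and $(4,4)$, with $q=9=2$ and $\sigma(y)=(y+1)/(y-1)$. Two parallel edges have $y=16=2$, so $x=\sigma(2)=3$, a generator of $F_7^*$. Hence $K=F_7^*$. In particular $-1=1-q\in K$ gives $0\in S$, and $5\in K$ gives $\sigma(5)=6/4=5\in H$, a generator. So $H=F_7^*$, and every $y\in F_7$ is realized.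

**Proposition 8.** If $(x_0-1)(y_0-1)=2$ and $(x_0,y_0)$ is not listed, then $(x_0,y_0)$ is $p$-hard.

*Proof.* Here $\sigma(y)=1+2/(y-1)=(y+1)/(y-1)$, so $\sigma(0)=-1$ and $\sigma(-1)=0$.

**Step 1: what "not listed" gives.** On this hyperbola $y_0=0$ means $(-1,0)$, and $y_0=-1$ means $(0,-1)$. If $y_0^2=-1$, then $x_0=\frac{(y_0+1)^2}{y_0^2-1}=\frac{2y_0}{-2}=-y_0$, so the point is $(i,-i)$ with $i=-y_0$. All these are listed, and $y_0\ne1$ as $q\neq0$. Hence $y_0\ne0$ and $y_0^4\ne1$. Also $x_0\ne0$ (as $y_0\ne-1$) and $x_0\ne1$. So $y_0\in H\setminus\{1\}$ and $x_0\in K\setminus\{1\}$. Both groups are nontrivial, and as before $\infty\in S$ and $\infty\in X$. Since $y_0^\alpha=1$ but $y_0^4\neq1$, we have $\alpha\nmid4$.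

**Step 2: $0\in S$.** If not, Lemma 6 gives $2=2\alpha/(\alpha-1)$, i.e. $\alpha-1=\alpha$ in $F_p$, impossible. So $S=H\cup\{0,\infty\}$, and $-1=\sigma(0)\in K$.

**Step 3: $-1\in H$.** Suppose not. A subgroup of even order contains $-1$, so $\alpha$ is odd and $\alpha\ge3$. Moreover $-1\notin S$, so $0=\sigma(-1)\notin X$ and $X=K\cup\{\infty\}$. Counting, $\alpha+2=|S|=|X|=\beta+1$, so $\beta=\alpha+1$. Since $\sigma$ sends $1,0,\infty$ to $\infty,-1,1$, it maps $H\setminus\{1\}$ onto $K\setminus\{\pm1\}$. So the roots of $g$ from (9), with $q=2$, are the $\xi-1$ with $\xi\in K\setminus\{\pm1\}$. The polynomial $f_{\alpha+1}$ has these roots and the root $-2$. Comparing leading coefficients,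
$$(u+2)\,g(u)=\alpha f_{\alpha+1}(u).$$
In $g$ the coefficients of $u^{\alpha-2}$ and $u^{\alpha-3}$ are $2\binom\alpha2$ and $4\binom\alpha3$. So comparing coefficients of $u^{\alpha-2}$ gives $4\binom\alpha3+4\binom\alpha2=\alpha\binom{\alpha+1}{2}$, i.e. $4\binom{\alpha+1}3=\alpha\binom{\alpha+1}2$. The difference of the two sides is
$$(\alpha+1)\alpha\Bigl(\frac{4(\alpha-1)}6-\frac\alpha2\Bigr)=\frac{(\alpha+1)\alpha(\alpha-4)}{6}.$$
So $(\alpha+1)(\alpha-4)=0$ in $F_p$, and $\alpha\in\{4,p-1\}$. Both are even, a contradiction.

**Step 4: $H=F_p^*$.** By Step 3, $\alpha$ is even and $0=\sigma(-1)\in X$. So $X=K\cup\{0,\infty\}$, hence $|K|=|H|$ and $K=H$. As $\sigma$ permutes $\{0,-1,1,\infty\}$, it permutes $H\setminus\{\pm1\}$. Since $\alpha$ is even and $\alpha\nmid4$, $\alpha\ge6$. For $z\in H\setminus\{\pm1\}$ we have $\sigma(z)^\alpha=1$, i.e. $(z+1)^\alpha=(z-1)^\alpha$. So the polynomial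
$$R(z)=(z+1)^\alpha-(z-1)^\alpha=2\sum_{k\text{ odd}}\binom\alpha kz^{\alpha-k},$$
of degree $\alpha-1$ with leading coefficient $2\alpha\ne0$, vanishes at these $\alpha-2$ points. It also vanishes at $0$, as $\alpha$ is even. These are all its roots, so
$$R(z)=2\alpha\,z\,\frac{z^\alpha-1}{z^2-1}=2\alpha\,(z^{\alpha-1}+z^{\alpha-3}+\dots+z).$$
The coefficient of $z^{\alpha-3}$ gives $\binom\alpha3=\alpha$, i.e. $(\alpha-1)(\alpha-2)=6$, i.e. $(\alpha-4)(\alpha+1)=0$ in $F_p$. As $\alpha\nmid4$, we get $\alpha=p-1$. Thus $H=F_p^*$. Together with $0\in S$, every $y\in F_p$ is $y(\Gamma)$ for some $\Gamma$, and $d\ne0$ since $y\neq\infty$. Fix one such network for each $y\in F_p$.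

**Step 5: passing to arbitrary weights.** By (2), applied edge by edge, and by (1), it now suffices to reduce $\#\psi$, for $\psi$ as in Lemma 3, to $Z(G;v)$ with $q=2$ and arbitrary weights $v_e$, i.e. arbitrary $y_e=1+v_e\in F_p$. For $q=2$,
$$Z=\sum_{\tau:V\to\{0,1\}}\ \prod_{e=ab}w_e(\tau),\qquad w_e=y_e\text{ if }\tau_a=\tau_b,\quad w_e=1\text{ otherwise.}$$
To see this, write $w_e=1+v_e[\tau_a=\tau_b]$ and expand. A set $A$ of edges contributes $\prod_{e\in A}v_e$ times the number $2^{k(A)}$ of maps $\tau$ that are constant on the components of $A$.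

**Step 6: two constraints.** An edge with $y_e=0$ enforces $\tau_a\neq\tau_b$, with weight $1$. Next we build a gadget on distinct vertices $a_1,a_2,a_3$ with value $0$ if $\tau_{a_1}=\tau_{a_2}=\tau_{a_3}$ and $1$ otherwise. Let $t=y_0$, so $t\ne0$ and $t^4\neq1$. Join a new vertex to $a_1,a_2,a_3$ by edges with $y$-values $y_1=y_2=t$, $y_3=-t^{-2}$, so $y_1y_2y_3=-1$. Sum over the two values at the new vertex. If $\tau_{a_1}=\tau_{a_2}=\tau_{a_3}$, the sum is $y_1y_2y_3+1=0$. If $a_i$ is the odd one out and $\{i,j,k\}=\{1,2,3\}$, the sum is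
$$\mu_i=y_i+y_jy_k=y_i-\frac1{y_i}=\frac{y_i^2-1}{y_i},$$
which is nonzero because $t^2\ne1$ and $t^{-4}\ne1$. Add for each $i$ an edge $a_ja_k$ with $y$-value $\mu_i^{-1}$. When $a_i$ is the odd one out, only the edge $a_ja_k$ has equal ends, so the three added edges contribute exactly $\mu_i^{-1}$. The value is then $1$, as desired.

**Step 7: the formula.** Given $\psi$, take a vertex $z$, for each variable vertices $v,\bar v$ joined by an inequality edge, and for each clause $\ell_1\vee\ell_2$ a gadget of Step 6 on the distinct vertices $\ell_1,\ell_2,z$. For $\tau_z=0$, reading the value $1$ as "true", the gadget on $\ell_1,\ell_2,z$ says that $\ell_1,\ell_2$ are not both false. So the configurations with $\tau_z=0$ contribute $\#\psi$. Exchanging $0$ and $1$ everywhere shows that $\tau_z=1$ contributes the same. So $Z=2\,\#\psi$, and $2\ne0$ in $F_p$. $\square$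

## 8. The line $y=1$ and the algebra of forests

The remaining points are $(x,1)$ with $x\neq1$. Put $w_0=1/(x-1)\ne0$. A set $A$ contributes to $T(G;x,1)$ only if $|A|=r(A)$, that is, if $A$ is a forest. So
$$T(G;x,1)=(x-1)^{r(E)}\sum_{A\text{ forest}}w_0^{|A|}. \tag{12}$$
For weights $w_e\in F_p$ let $F(G;w)=\sum_{A\text{ forest}}w^A$, with $w^A=\prod_{e\in A}w_e$. Replacing an edge by $l$ parallel edges of weight $w_0$, $0\le l<p$ (with $l=0$ meaning deletion), gives an edge of effective weight $lw_0$, since a forest uses at most one of them. As $lw_0$ is arbitrary in $F_p$, it suffices to reduce $\#\psi$ to $F(G;w)$ with arbitrary weights.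

Two-terminal networks give nothing more. Put $\Gamma$ in place of $e$, let $c$ and $d$ now denote the weighted numbers of forests of $\Gamma$ with $s\sim t$ and with $s\not\sim t$, and let $A$ be a forest of $\Gamma$. Then $B\cup A$ is a forest exactly when $B$ is a forest of $G/e$ (if $s\sim t$ in $A$) or of $G-e$ (if not). So one gets $d\,F(G-e)+c\,F(G/e)$: if $d\ne0$, again the forest sum with some edge weight, and edge weights were arbitrary already. We need gadgets with more terminals, and a calculus for gluing them.

**Definition 5 (forest algebra).** For a finite set $D$ let $R_D$ be the $F_p$-vector space with basis the partitions of $D$. Put $\mathrm{rk}\,\pi=|D|-\#\text{blocks}$, and let $\pi\vee\rho$ be the finest partition coarser than both. Define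
$$\pi\cdot\rho=\begin{cases}\pi\vee\rho&\text{if }\mathrm{rk}(\pi\vee\rho)=\mathrm{rk}\,\pi+\mathrm{rk}\,\rho,\\0&\text{otherwise.}\end{cases}$$

Always $\mathrm{rk}(\pi\vee\rho)\le\mathrm{rk}\,\pi+\mathrm{rk}\,\rho$: choose forests with $\mathrm{rk}\,\pi$ and $\mathrm{rk}\,\rho$ edges whose components are the blocks; their union has components the blocks of $\pi\vee\rho$, and its rank is at most its number of edges. Hence $(\pi\rho)\tau$ is $\pi\vee\rho\vee\tau$ if $\mathrm{rk}(\pi\vee\rho\vee\tau)=\mathrm{rk}\,\pi+\mathrm{rk}\,\rho+\mathrm{rk}\,\tau$ and $0$ otherwise. Indeed $\mathrm{rk}(\pi\vee\rho\vee\tau)\le\mathrm{rk}(\pi\vee\rho)+\mathrm{rk}\,\tau\le\mathrm{rk}\,\pi+\mathrm{rk}\,\rho+\mathrm{rk}\,\tau$, and the product is nonzero exactly when both are equalities. This description is symmetric, so $R_D$ is commutative and associative, graded by rank, with unit the finest partition. We name a partition by its non-singleton blocks.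

*Example 4.* Let $D=\{a,b,c\}$. Then $ab\cdot ab=0$ and $ab\cdot bc=abc$, so $(1+ab)(1+bc)(1+ac)=1+ab+bc+ac+3\,abc$. The coefficients sum to $7$, the number of forests in a triangle.

For a weighted graph $\Gamma$ with terminal set $D\subseteq V(\Gamma)$ put $[\Gamma]_D=\sum_{A\text{ forest}}w^A\pi_D(A)$, where $\pi_D(A)$ is the partition of $D$ by the components of $A$. Then $F(\Gamma)$ is the sum of the coefficients of $[\Gamma]_D$. For $D'\subseteq D$, $[\Gamma]_{D'}$ is obtained from $[\Gamma]_D$ by restricting partitions to $D'$. The triangle of Example 4, with unit weights and $D$ all three vertices, has $[\Gamma]_D=1+ab+bc+ac+3\,abc$. That the product of the three edges gives this is a case of the next lemma.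

**Lemma 9 (gluing).** Let $G$ be the union of edge-disjoint graphs $\Gamma_i$ with terminal sets $D_i$, where $V(\Gamma_i)\cap V(\Gamma_j)\subseteq D_i\cap D_j$ for $i\ne j$, and let $D=\bigcup D_i$. Then $[G]_D=\prod_i[\Gamma_i]_{D_i}$ in $R_D$, where partitions of $D_i$ are extended by singletons.

*Proof.* A vertex of $V(\Gamma_i)\setminus D_i$ lies in no other $\Gamma_j$. So these sets are disjoint from each other and from $D$. Let $A_i$ be a forest in $\Gamma_i$, $\pi_i=\pi_{D_i}(A_i)$, $n_i$ the number of components of $A_i$ that avoid $D_i$, and $b_i=|V(\Gamma_i)\setminus D_i|$. Then $A_i$ has $n_i$ components plus one for each block of $\pi_i$, so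
$$|A_i|=r(A_i)=\mathrm{rk}\,\pi_i+b_i-n_i .$$
Let $A=\bigcup A_i$. Two terminals are connected in $A$ exactly when they are linked by a chain of connections inside single $\Gamma_i$'s between terminals, so $\pi_D(A)=\bigvee\pi_i$. The components of $A$ avoiding $D$ are the components of the $A_i$ avoiding $D_i$. So $r(A)=\mathrm{rk}(\bigvee\pi_i)+\sum(b_i-n_i)$. Now $A$ is a forest iff $r(A)=|A|=\sum|A_i|$, that is, iff $\mathrm{rk}\bigvee\pi_i=\sum\mathrm{rk}\,\pi_i$. This is the condition for $\prod\pi_i\ne0$, and then $\prod\pi_i=\pi_D(A)$. Every forest of $G$ arises exactly once in this way. $\square$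

The key gadget correlates two pairs of vertices without ever joining them to each other.

**Lemma 10.** For distinct vertices $a,b,c,d$ and $t\in F_p$ there is a weighted graph $\Gamma$ with terminals $a,b,c,d$ and a constant $\kappa\ne0$ with $[\Gamma]=\kappa\,(1+t\cdot(ab|cd))$.

*Proof.* **Step 1: making gluing additive.** Let $D=\{a,b,c,d\}$ and let $N\subset R_D$ be the span of the partitions of positive rank. Ranks are at most $3$, so $N^4=0$. Since $p\ge5$, the maps
$$\exp(n)=1+n+\frac{n^2}2+\frac{n^3}6,\qquad\log(1+n)=n-\frac{n^2}2+\frac{n^3}3\qquad(n\in N)$$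
are defined. They are mutually inverse. For $e=n+\frac{n^2}2+\frac{n^3}6$ we have $e^2=n^2+n^3$ and $e^3=n^3$, so $\log(1+e)=n+\bigl(\frac16-\frac12+\frac13\bigr)n^3=n$. For $l=n-\frac{n^2}2+\frac{n^3}3$ we have $l^2=n^2-n^3$ and $l^3=n^3$, so $\exp(l)=1+n+\bigl(\frac13-\frac12+\frac16\bigr)n^3=1+n$. Also $\exp(m+n)=\exp(m)\exp(n)$: the terms of total degree at most 3 agree by the binomial theorem, and the others vanish. So $\log$ turns products in $1+N$ into sums in $N$.

Let $Q\subseteq N$ be the set of all $\log(\kappa^{-1}[\Gamma])$, where $\Gamma$ is a weighted graph with terminal set $D$ whose coefficient $\kappa$ of the finest partition is nonzero. By Lemma 9, gluing two such graphs along $D$ multiplies $[\Gamma]$ and $\kappa$, so $Q$ is closed under addition. It contains $0$ (no edges). A subset of an $F_p$-vector space that contains $0$ and is closed under addition is a subspace, because scalars are sums of ones. Put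
$$P_1=ab|cd,\quad P_2=ac|bd,\quad P_3=ad|bc,\quad P=P_1+P_2+P_3 .$$
It suffices to show $P_1\in Q$. For then $tP_1\in Q$, and as $P_1^2=0$ we have $\exp(tP_1)=1+tP_1$, which is $\kappa^{-1}[\Gamma]$ for some $\Gamma$. Further let $W$ be the one-block partition, $E$ the sum of the six pairs (partitions of rank one), and $\mathcal T$ the sum of the four triples (partitions with a block of size 3).

**Step 2: pairs.** An edge of weight 1 between two terminals gives $1+e$ with $e$ a pair and $e^2=0$, so $\log(1+e)=e$. All pairs lie in $Q$.

**Step 3: triples.** Join a new center to $a,b,c$ by edges of weight $1$. Zero or one edge gives the finest partition, two edges give a pair, three give $abc$. So $[\Gamma]=4+(ab+bc+ac)+abc$. Here $(ab+bc+ac)^2=6\,abc$, and all further products vanish, since partitions with $d$ a singleton have rank at most $2$. So the normalized logarithm is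
$$\frac14(ab+bc+ac)+\Bigl(\frac14-\frac12\cdot\frac6{16}\Bigr)abc,\qquad \frac14-\frac3{16}=\frac1{16}\ne0 .$$
By Step 2, $abc\in Q$, and likewise all triples.

**Step 4: $W$ and $P$.** Join a new center to $a,b,c,d$ by edges of weight $s$, where $s\ne0$ and $\kappa=1+4s\neq0$. Then $[\Gamma]=\kappa+s^2E+s^3\mathcal T+s^4W$. We need some products. Of the 15 unordered pairs of distinct pairs, 12 share a vertex and give a triple, each triple arising 3 times; the other 3 are disjoint and give $P_1,P_2,P_3$. So $E^2=6\mathcal T+2P$. A triple times a pair is $W$ if the pair contains the fourth vertex (3 pairs) and $0$ otherwise, so $E\mathcal T=12W$. A partition $P_i$ times a pair is $W$ for the 4 pairs not inside its blocks, so $EP=12W$. Hence $E^3=6\cdot12W+2\cdot12W=96W$. With $\rho=s^2/\kappa$, $\omega=s^3/\kappa$, $\theta=s^4/\kappa$ and $n=\rho E+\omega\mathcal T+\theta W$, we have $n^2=\rho^2(6\mathcal T+2P)+24\rho\omega W$ and $n^3=96\rho^3W$. So the normalized logarithm is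
$$\rho E+(\omega-3\rho^2)\mathcal T-\rho^2P+(\theta-12\rho\omega+32\rho^3)W .$$
Subtract pairs and triples, and divide by $\rho^2\ne0$, using $\theta/\rho^2=\kappa$, $\omega/\rho=s$ and $\rho=s^2/\kappa$. Then $Q$ contains
$$-P+\Bigl(\kappa-12s+\frac{32s^2}\kappa\Bigr)W=-P+\frac{(\kappa-4s)(\kappa-8s)}{\kappa}W=-P+\frac{1-4s}{1+4s}W .$$
There are $p-2\ge3$ admissible $s$, and $s\mapsto\frac{1-4s}{1+4s}$ is injective (a fractional linear map with determinant $-4-4=-8\ne0$). The difference of two such elements is a nonzero multiple of $W$. So $W\in Q$, and then $P\in Q$.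

**Step 5: separating $P_1$.** So far everything was symmetric; now we break the symmetry. Take the tree with edges $am,bm,cn,dn$ of weight $1$ and $mn$ of weight $-1$, where $m,n$ are new vertices. We compute coefficients, with the sets not containing $mn$ first.

- Finest partition: without $mn$, at most one edge at each of $m,n$, giving $3\cdot3=9$; with $mn$, at most one other edge, giving $-5$. Total $4$.
- Pair $ab$: without $mn$, both $am,bm$ and at most one of $cn,dn$, giving $3$; with $mn$, $am,bm$ and no other edge, giving $-1$. Total $2$. The same holds for $cd$.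
- Pairs $ac,ad,bc,bd$: the path through $mn$ and no other edge, giving $-1$ each.
- $P_1=ab|cd$: the four edges other than $mn$, giving $1$. $P_2,P_3$: $0$, since both blocks would need $mn$ and would merge.

After division by $4$, the pairs $ab,cd$ have coefficient $\frac12$, the other pairs $-\frac14$, and $P_1$ has $\frac14$. In the logarithm rank-two partitions receive contributions only from degree one and from $-\frac12n^2$. So the coefficient of $P_1$ is $\frac14-\frac12\cdot2\cdot\frac12\cdot\frac12=0$. The coefficient of each of $P_2,P_3$ is $0-\frac12\cdot2\cdot\frac1{16}=-\frac1{16}$. The other terms are multiples of pairs, triples and $W$, all in $Q$. So $P_2+P_3\in Q$, and with $P\in Q$ we get $P_1\in Q$. $\square$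

**Boolean monomials.** For a finite index set $I$ take $2|I|$ vertices $i,i'$ ($i\in I$), and let $\varepsilon_i$ be the rank-one partition joining $i$ and $i'$. Then $\varepsilon_i^2=0$, and the monomials $\varepsilon_J=\prod_{i\in J}\varepsilon_i$, $J\subseteq I$, are distinct partitions. So the $\varepsilon_i$ behave like independent variables with square zero.

**Lemma 11.** Up to known nonzero factors, the elements $1+t\varepsilon_i$, $1+t\varepsilon_i\varepsilon_j$ and $1+t\varepsilon_i\varepsilon_j\varepsilon_k$ are realized by gadgets of bounded size, for all $t\in F_p$ and distinct $i,j,k$.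

*Proof.* An edge $ii'$ of weight $t$ gives $1+t\varepsilon_i$. Lemma 10 with $(a,b,c,d)=(i,i',j,j')$ gives $1+t\varepsilon_i\varepsilon_j$. For the third, take an extra pair $m,m'$ and glue gadgets for $1+\varepsilon_m\varepsilon_l$, $l\in\{i,j,k\}$. As $\varepsilon_m^2=0$,
$$\prod_{l\in\{i,j,k\}}(1+\varepsilon_m\varepsilon_l)=1+\varepsilon_m(\varepsilon_i+\varepsilon_j+\varepsilon_k).$$
Declare $m,m'$ to be non-terminals. Restricting $\varepsilon_m\varepsilon_l$ to the other terminals gives $\varepsilon_l$, so we obtain $1+e_1$, where $e_1,e_2,e_3$ are the elementary symmetric functions of $\varepsilon_i,\varepsilon_j,\varepsilon_k$. Since squares vanish, $e_1^2=2e_2$, $e_1e_2=3e_3$ and $e_1e_3=e_2^2=e_2e_3=0$. Multiply by $(1-\varepsilon_i)(1-\varepsilon_j)(1-\varepsilon_k)=1-e_1+e_2-e_3$: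
$$(1+e_1)(1-e_1+e_2-e_3)=1+e_2-e_3-2e_2+3e_3=1-e_2+2e_3 .$$
Multiply by $(1+\varepsilon_i\varepsilon_j)(1+\varepsilon_j\varepsilon_k)(1+\varepsilon_i\varepsilon_k)=1+e_2$:
$$(1-e_2+2e_3)(1+e_2)=1+2e_3 .$$
Gluing $r$ copies gives $(1+2e_3)^r=1+2r\,e_3$, and $2r$ is arbitrary modulo $p$. $\square$

**Proposition 12.** Every point $(x,1)$ with $x\ne1$ is $p$-hard.

*Proof.* **Step 1: few occurrences per variable.** This keeps the monomials below at degree at most 3. Let $\psi$ be a 2-CNF as in Lemma 3. Replace a variable with $k$ occurrences by $k'=\max(k,2)$ copies $x_1,\dots,x_{k'}$, use a different copy in each occurrence, and add the clauses $(\neg x_i\vee x_{i+1})$, indices modulo $k'$. They force $x_1\le x_2\le\dots\le x_{k'}\le x_1$, so all copies are equal and the number of models is unchanged. In the new formula $\varphi$ every clause has two literals. Every variable has one positive and one negative occurrence in the added clauses and at most one further occurrence. Let $O^+(x)$, $O^-(x)$ be the sets of positive and negative occurrences of $x$, so $1\le|O^\pm(x)|\le2$.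

**Step 2: a product whose top coefficient is $\#\varphi$.** Let $I$ consist of all literal occurrences and one further index for each variable $x$, whose $\varepsilon$ is written $\delta_x$. Put
$$G_x=(1+\delta_x\varepsilon_{O^+(x)})(1+\delta_x\varepsilon_{O^-(x)})=1+\delta_x\bigl(\varepsilon_{O^+(x)}+\varepsilon_{O^-(x)}\bigr),$$
and for a clause $C$ with occurrences $o,o'$
$$G_C=(1+\varepsilon_o)(1+\varepsilon_{o'})(1-\varepsilon_o\varepsilon_{o'})=1+\varepsilon_o+\varepsilon_{o'} .$$
All factors are available by Lemma 11. Consider the coefficient of $\varepsilon_I$ in $\prod_xG_x\prod_CG_C$. The index of $\delta_x$ occurs only in $G_x$, so from each $G_x$ we must choose $\delta_x\varepsilon_{O^+(x)}$ ("$x$ true") or $\delta_x\varepsilon_{O^-(x)}$ ("$x$ false"). The choices are truth assignments, and they cover exactly the satisfied occurrences. Each clause must supply exactly its own unsatisfied occurrences. $G_C$ does this with coefficient $1$ if at most one of $o,o'$ is unsatisfied, and with coefficient $0$ if both are. So the coefficient of $\varepsilon_I$ is $\#\varphi=\#\psi$.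

**Step 3: extracting the coefficient.** The forest sum adds up all coefficients; we must kill all but the top one. Multiply by $\prod_{i\in I}(1-\varepsilon_i)$, realized by edges $ii'$ of weight $-1$. A monomial $\varepsilon_J$ becomes $\varepsilon_J\prod_{i\notin J}(1-\varepsilon_i)=\sum_{L\subseteq I\setminus J}(-1)^{|L|}\varepsilon_{J\cup L}$, whose coefficient sum is $0$ unless $J=I$, when it is $1$. By Lemma 9 the graph $G$ obtained by gluing all these gadgets has $F(G;w)=\kappa\cdot\#\psi$ with a known $\kappa\ne0$. It has polynomial size, because each gadget has bounded size.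

**Step 4: back to $T$.** Replace each edge by the appropriate number of parallel edges of weight $w_0$, giving $G'$. By (12), $T(G';x,1)=(x-1)^{r(E(G'))}\kappa\cdot\#\psi$. $\square$

## 9. Sorting the unlisted points by $q$

*Proof of Theorem 1.* Let $(x,y)\in F_p^2$ be unlisted and $q=(x-1)(y-1)$. The case $q=1$ does not occur, since that hyperbola is listed. If $q=0$, then, as $(1,1)$ is listed, either $x=1$ and $y\neq1$, and Lemma 5 applies, or $y=1$ and $x\ne1$, and Proposition 12 applies. If $q=2$, Proposition 8 applies. If $q\notin\{0,1,2\}$, Proposition 7 applies. So every unlisted point is $p$-hard. If some unlisted evaluation had a randomized polynomial-time algorithm, Lemma 2 would give $\mathcal{RP}=\mathcal{NP}$. $\square$
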